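\title{AND decision trees of depth polylogarithmic in the rank}

\begin{abstract}
For $f:\{0,1\}^n\to\{0,1\}$ let $r$ be the real rank of the matrix $[f(x\wedge y)]_{x,y}$, where $\wedge$ is bit-wise AND; it equals the number of monomials of $f$. We prove that $f$ is computed by a decision tree that queries ANDs of variables and has depth at most $C(1+\log(1+r))^{12}$, with $C$ independent of $n$. This proves the log-rank conjecture for AND-functions in its decision tree form. Conversely the depth is at least $\log_3 r$, and the exponent $12$ cannot be lowered below $\log_3 6$. As a consequence, the deterministic communication complexity of $f(x\wedge y)$, and of $h(a\wedge b)$ on any finite meet-semilattice, is polylogarithmic in the rank.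
\end{abstract}

\section{Rank, sparsity and AND decision trees}\label{sec:intro}

Let $f:\{0,1\}^n\to\{0,1\}$. Its \emph{AND-function} is $F(x,y)=f(x\wedge y)$, where $x,y\in\{0,1\}^n$ and $\wedge$ is bit-wise AND. Let $M_F=[F(x,y)]_{x,y}$ be the $2^n\times2^n$ communication matrix of $F$, and put $\operatorname{rank}(f)=\operatorname{rank}_{\mathbb R}(M_F)$.

An \emph{AND decision tree} is a binary tree in which every internal node carries a set $S\subseteq[n]$, queries $\bigwedge_{i\in S}x_i$ and branches on the answer, and every leaf carries an output value. We write $D^{\wedge}(f)$ for the least depth of an AND decision tree that computes $f$. This is the query model that fits $F$: if one party holds $x$ and another holds $y$, they answer a query at $x\wedge y$ by exchanging the two bits $\bigwedge_{i\in S}x_i$ and $\bigwedge_{i\in S}y_i$. The question of this paper is how large $D^{\wedge}(f)$ can be in terms of $\operatorname{rank}(f)$ alone.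

Throughout, $\log$ is the logarithm to base $2$ and $\ln$ the natural one. We identify points of $\{0,1\}^n$ with subsets of $[n]$, so that the query $S$ asks whether $x\supseteq S$, the point $0$ is $\emptyset$ and the unit vector $e_i$ is $\{i\}$. Put $x^m=\prod_{i\in m}x_i$. Every real function on $\{0,1\}^n$ is represented by a unique multilinear polynomial $\sum_m c_mx^m$, and its value at $x$ is $\sum_{m\subseteq x}c_m$. A \emph{monomial} is a set $m$ with $c_m\ne0$; it is \emph{nonconstant} if $m\neq\emptyset$. The \emph{degree} is the largest size of a monomial and the \emph{sparsity} is the number of monomials. We write $[E]$ for the indicator of a statement $E$.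

The rank of $f$ is its sparsity. Indeed $m\subseteq x\wedge y$ holds exactly if $m\subseteq x$ and $m\subseteq y$, so
\[
F(x,y)=\sum_m c_m\,[m\subseteq x]\,[m\subseteq y],\qquad\text{that is,}\qquad M_F=Z^{T}\operatorname{diag}(c)\,Z,
\]
with $Z(m,x)=[m\subseteq x]$. When the sets are ordered by size, $Z$ is triangular with ones on the diagonal, so it is invertible and $\operatorname{rank}(M_F)=\#\{m:c_m\neq0\}$. From now on we think of $r=\operatorname{rank}(f)$ as the number of monomials.

Each monomial is a legal query, and the values of the monomials determine $f$; so $D^{\wedge}(f)\le r$. In the other direction the bound is logarithmic.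

\begin{theorem}\label{thm:converse}
For nonzero $f$, $D^{\wedge}(f)\ge\log_3\operatorname{rank}(f)$.
\end{theorem}

\begin{proof}
Take a tree of depth $D$ for $f$. An input reaches a given leaf exactly if the product of the factors $x^S$ over the queries answered $1$ on the path and the factors $1-x^S$ over the queries answered $0$ equals $1$, and $f$ is the sum of these products over the leaves labeled $1$. Since $x^Sx^{S'}=x^{S\cup S'}$ on $\{0,1\}^n$, a leaf with $z$ zero-answers contributes at most $2^z$ monomials. Let $\sigma$ be the sum of $2^z$ over all leaves. A single leaf has $\sigma=1$, and a tree whose root has subtrees with sums $\sigma_0$ (answer $0$) and $\sigma_1$ (answer $1$) has $\sigma=2\sigma_0+\sigma_1$. By induction $\sigma\le3^D$, so $\operatorname{rank}(f)\le3^D$.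
\end{proof}

The two bounds are exponentially far apart. In the simplest examples the lower one is the truth.

\begin{example}\label{ex:first}
The function $\mathrm{OR}_n=1-\prod_i(1-x_i)$ has $r=2^n-1$, and $n=\log(1+r)$ queries suffice. The \emph{chain function} $x_1-x_1x_2+x_1x_2x_3-\dots\pm x_1\cdots x_n$ has $r=n$. On an input that starts with exactly $l$ ones it equals $\sum_{j=1}^{l}(-1)^{j+1}$, the parity of $l$. The queries $\{1,\dots,j\}$ find $l\in\{0,\dots,n\}$ by binary search, so $\lceil\log(1+r)\rceil$ queries suffice.
\end{example}

One is led to guess that $D^{\wedge}(f)$ is always polynomial in $\log r$. Knop, Lovett, McGuire and Yuan proved that $D^{\wedge}(f)=O(\log^5r\cdot\log n)$. The obvious attempt to remove the factor $\log n$ is to reduce the number of variables. A variable in no monomial can be dropped. If $i$ and $i'$ lie in the same monomials, then $f$ depends on $x_i,x_{i'}$ only through $x_ix_{i'}$; setting $x_{i'}=1$ keeps the sparsity, and a tree for the resulting function becomes a tree for $f$ when $i'$ is added to every query that contains $i$. But this only gives $n\le2^r$, and with $\log n\le r$ the bound above is no better than $D^{\wedge}(f)\le r$.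 The \emph{log-rank conjecture for AND-functions}, Conjecture~3.13 of \cite{Column}, asserts that $n$ plays no role: there are absolute constants $C,c>0$ with $D^{\wedge}(f)\le C(1+\log(1+r))^c$ for all $n$ and all $f$ of rank $r$. (The form $\log(1+r)$ keeps the bound defined for $f\equiv0$, the only function with $r=0$.) We prove it.

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that for all $n$ and all $f:\{0,1\}^n\to\{0,1\}$ with $\operatorname{rank}(f)=r$,
\[
D^{\wedge}(f)\le C\,(1+\log(1+r))^{12}.
\]
\end{theorem}

By Theorems~\ref{thm:converse} and~\ref{thm:main}, $D^{\wedge}(f)$ and $\log\operatorname{rank}(f)$ are polynomially related up to additive constants, uniformly in $n$.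

Section~\ref{sec:hitting} proves a hitting lemma, in the spirit of Knop, Lovett, McGuire and Yuan, and shows where the factor $\log n$ enters when it is used one variable at a time. To avoid that factor the tree must query large sets; Section~\ref{sec:states} describes what it then knows about the input. Section~\ref{sec:covering} contains the main step, a covering lemma, and Section~\ref{sec:tree} builds the tree. Section~\ref{sec:exponent} bounds the best exponent from below, and Section~\ref{sec:cc} gives the consequences for communication complexity.

\section{Some variable hits many monomials}\label{sec:hitting}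

A variable that lies in many monomials is a good query, because the answer $0$ deletes all of them. In $\mathrm{OR}_n$ every variable lies in more than half of the monomials, and in the chain function $x_1$ lies in all of them. In the polynomial $x_1+\dots+x_s$ every variable lies in only one monomial out of $s$, but this polynomial is not Boolean. The hitting lemma says that Boolean values force a variable into a $1/\mathrm{polylog}(s)$ fraction of the monomials. Boolean values enter through the following theorem.

\begin{theorem}[Nisan and Szegedy \cite{NS}]\label{thm:NS}
If $G:\{0,1\}^t\to\{0,1\}$ satisfies $G(0)\ne G(e_j)$ for all $j\in[t]$, then $\deg G\ge\sqrt{t/2}$.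
\end{theorem}

For $s\ge1$ put
\[
d(s)=\lceil\log(4s)\rceil,\qquad\kappa(s)=256\,d(s)^4 .
\]
Let $g:\{0,1\}^I\to\{0,1\}$ with $I$ finite. A \emph{sensitive block} of $g$ at $v\subseteq I$ is a set $u\subseteq I\setminus v$ with $g(v\cup u)\ne g(v)$; it is nonempty. We first convert Theorem~\ref{thm:NS} from degree to sparsity. A sparse polynomial may have large degree, but its large monomials vanish when a random half of the variables is set to $0$.

\begin{lemma}\label{lem:disjoint}
Let $g:\{0,1\}^I\to\{0,1\}$ have at most $s$ nonconstant monomials, $s\geq 1$. If $b_1,\dots,b_t$ are pairwise disjoint sensitive blocks of $g$ at one point $v$, then $t<4d(s)^2$.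
\end{lemma}

\begin{proof}
Let $t\ge1$, $d=d(s)$ and $G(y_1,\dots,y_t)=g\big(v\cup\bigcup_{y_j=1}b_j\big)$. The polynomial of $G$ arises from that of $g$ by substituting $1$ for the variables in $v$, $y_j$ for those in $b_j$, and $0$ for the rest, and using $y_j^2=y_j$. Each monomial of $g$ becomes $0$ or one product of $y_j$'s, so $G$ has at most $s$ nonconstant monomials. Also $G(0)\neq G(e_j)$ for all $j$. Let $R\subseteq[t]$ be uniformly random and set $y_j=0$ for $j\notin R$. A monomial of size at least $d$ survives with probability at most $2^{-d}\le1/(4s)$, so the probability that any of them survives is at most $1/4$. By the symmetry $R\leftrightarrow[t]\setminus R$ we have $\Pr[|R|\ge t/2]\ge1/2$. Hence for some $R$ with $|R|\ge t/2$ the restriction of $G$ to $\{0,1\}^R$ has degree less than $d$. Theorem~\ref{thm:NS} gives $|R|<2d^2$, so $t<4d^2$.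
\end{proof}

\begin{lemma}[Hitting lemma]\label{lem:hitting}
Let $g:\{0,1\}^I\to\{0,1\}$ be nonconstant with at most $s$ nonconstant monomials. For every probability distribution $w$ on the nonconstant monomials of $g$ there is $i\in I$ with $w(\{m:i\in m\})\ge1/\kappa(s)$.
\end{lemma}

The link to Lemma~\ref{lem:disjoint} is that minimal monomials are sensitive blocks at $\emptyset$. If every variable had small weight, we would get a distribution on sensitive blocks in which every variable is rare. Independent samples from it overlap little, but they do overlap when $I$ is large. We move the overlap into the base point. This could change the values of $g$ that we rely on; to exclude that, we start from the base point at which sensitive blocks can be spread out most thinly.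

\begin{proof}
For $v\subseteq I$ let $\mathcal B_v$ be the set of sensitive blocks at $v$. If $\mathcal B_v\neq\emptyset$, let
\[
\theta_v=\min_\omega\max_{i\in I}\Pr_{u\sim\omega}[i\in u],
\]
the minimum over distributions $\omega$ on $\mathcal B_v$. It is attained by compactness, and $\theta_v\ge1/|I|>0$ because $\sum_i\Pr[i\in u]\ge1$. Let $\theta$ be the least $\theta_v$ over all $v$ with $\mathcal B_v\ne\emptyset$; the point $v=\emptyset$ qualifies because $g$ is nonconstant. For every $v\subseteq I$ and every random set $Y\subseteq I$,
\begin{equation}\label{eq:stable}
\Pr[g(v\cup Y)\ne g(v)]\le\frac1\theta\max_{i\in I}\Pr[i\in Y].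
\end{equation}
Indeed, let $p>0$ be the left side. Conditioned on the event, $Y\setminus v$ is a random element of $\mathcal B_v$, so some $i$ lies in $Y$ with conditional probability at least $\theta_v\ge\theta$, and $\Pr[i\in Y]\ge\theta p$.

\emph{It suffices to show $\theta\ge1/\kappa(s)$.} For each nonconstant monomial $m$ choose an inclusion-minimal nonconstant monomial $m^-\subseteq m$. Then $g(m^-)=c_\emptyset+c_{m^-}\ne c_\emptyset=g(\emptyset)$. Apply \eqref{eq:stable} with $v=\emptyset$ and $Y=m^-$, $m\sim w$. The left side is $1$, so some $i$ has $\Pr[i\in m^-]\ge\theta$, and $w(\{m:i\in m\})\ge\theta$ since $m^-\subseteq m$.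

\emph{Disjoint blocks from random blocks.} Let $v$ and $\omega$ attain $\theta$, and let $\ell=\lfloor1/(2\sqrt\theta)\rfloor$, so that $\ell^2\theta\le1/4$. If $\ell=0$, then $1/\theta<4\le\kappa(s)$ and we are done. Let $\ell\ge1$ and draw $u_1,\dots,u_\ell$ independently from $\omega$. Let $O$ be the set of elements that lie in at least two of the $u_a$, and let $O_j$ be the set of elements that lie in at least two of the $u_a$ with $a\ne j$. Then $O_j\subseteq O$, and an element of $O\setminus u_j$ lies in $O_j$; hence $O\cup u_j=O_j\cup u_j$. We need $O_j$ because, unlike $O$, it is independent of $u_j$. For every $i$,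
\[
\Pr[i\in O_j]\le\Pr[i\in O]\le\binom{\ell}{2}\theta^2\le\frac{\ell^2\theta^2}{2}\le\frac\theta8 .
\]
By \eqref{eq:stable}, $\Pr[g(v\cup O)\ne g(v)]\le1/8$. Call $j$ \emph{bad} if $g(v\cup u_j\cup O_j)\ne g(v\cup u_j)$, and \emph{good} otherwise. Conditioning on $u_j=u$ does not change the law of $O_j$, so \eqref{eq:stable} at the point $v\cup u$ shows that $j$ is bad with probability at most $1/8$. (This is why $\theta$ is a minimum over all base points.) The expected number of bad $j$ is at most $\ell/8$, so by Markov's inequality there are at least $\ell/2$ of them with probability at most $1/4$. As $1/8+1/4<1$, there is an outcome with $g(v\cup O)=g(v)$ and with $t>\ell/2$ good indices. For good $j$ put $b_j=u_j\setminus O$. These sets are pairwise disjoint by the definition of $O$, they are disjoint from $v\cup O$, and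
\[
g(v\cup O\cup b_j)=g(v\cup O_j\cup u_j)=g(v\cup u_j)\ne g(v)=g(v\cup O).
\]
So they are $t$ disjoint sensitive blocks at $v\cup O$. With $d=d(s)$, Lemma~\ref{lem:disjoint} gives $\ell<2t<8d^2$. Therefore $1/(2\sqrt\theta)<\ell+1\le8d^2$, that is, $1/\theta<256d^4=\kappa(s)$.
\end{proof}

A query $x_i$ to a variable given by the lemma makes progress only if the answer is $0$: setting $x_i=1$ may leave all monomials distinct and nonconstant. Binary search, as for the chain function, lets the tree jump over all answers $1$ to the first answer $0$. This already yields the bound $O(\log^5r\cdot\log n)$, and the argument is the model for the proof of Theorem~\ref{thm:main}.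

\begin{proposition}\label{prop:logn}
If $f:\{0,1\}^n\to\{0,1\}$ has $s_0\ge1$ nonconstant monomials, then $D^{\wedge}(f)\le(\kappa(s_0)\ln s_0+1)\lceil\log(n+1)\rceil$.
\end{proposition}

\begin{proof}
Let $\kappa=\kappa(s_0)$. The tree works in rounds. At the start of a round some variables are known, and $g_0$ is the restriction of $f$ to the others, with $s$ nonconstant monomials, $1\le s\le s_0$. While $g_a$ is nonconstant, let $i_{a+1}$ be a variable in at least a $1/\kappa$ fraction of its nonconstant monomials (Lemma~\ref{lem:hitting} with uniform $w$), and let $g_{a+1}$ be $g_a$ with $x_{i_{a+1}}=1$; the number of nonconstant monomials does not increase. This gives a list $i_1,\dots,i_M$ with $M\le n$ and $g_M$ constant. With $\lceil\log(n+1)\rceil$ queries find the largest $l$ with $x\supseteq\{i_1,\dots,i_l\}$. If $l=M$, output the value of $g_M$. Otherwise continue with $g_l$ restricted by $x_{i_{l+1}}=0$, which has at most $(1-1/\kappa)s$ nonconstant monomials. A round that is preceded by $a$ rounds starts with $1\le s\le s_0e^{-a/\kappa}$, so $a\le\kappa\ln s_0$.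
\end{proof}

The dimension enters only through the length $M$ of the list. To prove Theorem~\ref{thm:main} we need lists of length $2^{\mathrm{polylog}(s_0)}$, so a list entry must be a set of variables that is contained, as a whole, in many monomials.

\section{What the tree knows: states}\label{sec:states}

Querying sets has a price. The answer $0$ to the query $S$ deletes all monomials that contain $S$, but it does not reveal which variable of $S$ is $0$. The inputs consistent with the answers no longer form a subcube, and the polynomial that is left is Boolean only on these inputs. The next definition records this situation. Fix a nonconstant $f:\{0,1\}^n\to\{0,1\}$ and let $s_0$ be its number of nonconstant monomials, so $1\le s_0\le r$.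

\begin{definition}\label{def:state}
A \emph{state} is a tuple $Q=(U;T_1,\dots,T_k;p)$, where $U\subseteq[n]$, the \emph{constraints} $T_j$ are nonempty subsets of $[n]\setminus U$, and $p$ is a multilinear polynomial in the variables outside $U$ with $p(x)=f(x)$ for all $x$ in
\[
\operatorname{Dom}(Q)=\{x: x\supseteq U\text{ and }x\not\supseteq T_j\text{ for all }j\}.
\]
Let $P(Q)$ be the set of nonconstant monomials of $p$ and $s(Q)=|P(Q)|$. A nonempty set $S\subseteq[n]\setminus U$ is \emph{$\eta$-heavy} in $Q$ if it is contained in at least $\eta\,s(Q)$ members of $P(Q)$.
\end{definition}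

The initial state is $(\emptyset;\,;f)$, with $k=0$ and $s=s_0$. If $s(Q)=0$, then $f$ is constant on $\operatorname{Dom}(Q)$. A state changes in two ways.

\emph{The $1$-update by $S\subseteq[n]\setminus U$} records that $x\supseteq S$. It is defined when no $T_j$ is contained in $S$ (if $T_j\subseteq S$, no $x\in\operatorname{Dom}(Q)$ contains $S$). Replace $U$ by $U\cup S$ and each $T_j$ by $T_j\setminus S$, and substitute $x_i=1$ in $p$ for $i\in S$. For $x\supseteq S$ the conditions $x\not\supseteq T_j$ and $x\not\supseteq T_j\setminus S$ are equivalent, so the new domain is $\{x\in\operatorname{Dom}(Q):x\supseteq S\}$. Every new nonconstant monomial is a nonempty value of the map $m\mapsto m\setminus S$ on $P(Q)\cup\{\emptyset\}$, which fixes $\emptyset$. So $s$ does not increase, and $s$ drops by at least $1$ if the map is not injective, which happens when $m\triangle m'\subseteq S$ for some distinct $m,m'\in P(Q)\cup\{\emptyset\}$: two monomials merge, or one becomes constant.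

\emph{The $0$-update by a nonempty $S\subseteq[n]\setminus U$} records that $x\not\supseteq S$. Delete from $p$ all monomials that contain $S$, which vanish at such $x$, and \emph{add} $S$ to the constraints. The new domain is $\{x\in\operatorname{Dom}(Q):x\not\supseteq S\}$. If $S\subseteq T_j$, then $S$ may instead \emph{replace} $T_j$; the domain is the same, because $x\not\supseteq S$ implies $x\not\supseteq T_j$. If $S$ is $\eta$-heavy, the new value of $s$ is at most $(1-\eta)s(Q)$.

\begin{example}\label{ex:maj}
Let $[n]$ be partitioned into nonempty sets $A,B,C$, abbreviate unions as $AB=A\cup B$, and let $f$ be the majority of $x^A,x^B,x^C$: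
\[
f=x^{AB}+x^{AC}+x^{BC}-2x^{ABC},\qquad s_0=4 .
\]
The list of Proposition~\ref{prop:logn} can be as long as a constant fraction of $n$. Here are the two mechanisms that will replace it.

\emph{Merging two monomials.} The monomials $AB$ and $ABC$ differ by $C$, which lies in three of the four monomials. The $1$-update by $C$ gives $p=x^A+x^B-x^{AB}$. Now $A$ and $\emptyset$ differ by $A$, which lies in two of the three monomials, and the $1$-update by $A$ gives $p=1+x^B-x^B=1$. The list is $C,A$. Two queries find the largest $l\in\{0,1,2\}$ such that $x$ contains the first $l$ sets. If $l=2$, then $f(x)=1$. If $l=1$, the state is $(C;A;x^B)$, and if $l=0$, it is $(\emptyset;C;x^{AB})$; in both cases $s=1$, and one more query decides.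

\emph{Shrinking a constraint.} Suppose that the query $ABC$ was answered $0$. The state is $(\emptyset;ABC;p)$ with $p=x^{AB}+x^{AC}+x^{BC}$. This $p$ takes the value $3$ at the all-ones point, so Lemma~\ref{lem:hitting} does not apply to it. The constraint $ABC$ is the union of $A$, $B$, $C$, each in two of the three monomials. The input cannot contain all three, and binary search on the list $A,B,C$ finds one that it misses, say $B$. The $0$-update in which $B$ replaces $ABC$ gives $(\emptyset;B;x^{AC})$: the sparsity drops and the number of constraints stays $1$.
\end{example}

\section{The covering lemma}\label{sec:covering}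

We show that one of the two mechanisms of Example~\ref{ex:maj} is always available, with quasipolynomially many heavy sets. The source of the contradiction is visible in the initial state, with single variables in place of sets. Let $P$ be the set of nonconstant monomials of $f$ and $\kappa=\kappa(s_0)$.

\emph{Claim: there are distinct $m,m'\in P\cup\{\emptyset\}$ such that every $i\in m\triangle m'$ lies in at least $s_0/\kappa$ members of $P$.} Otherwise choose for every pair a variable $i_{\{m,m'\}}\in m\triangle m'$ that lies in fewer than $s_0/\kappa$ members of $P$, let $W$ be the set of chosen variables, and set all other variables to $1$. The traces $m\cap W$ of the sets $m\in P\cup\{\emptyset\}$ are pairwise distinct, so the restricted function is Boolean with exactly $s_0$ nonconstant monomials, and each of its variables lies in fewer than $s_0/\kappa$ of them. This contradicts Lemma~\ref{lem:hitting}. For the chain function the pair is $\emptyset,\{1\}$: any choice of variables that separates the monomials must include $x_1$.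

So one merge can be reached through heavy singletons, and at most $s_0$ merges make $p$ constant. Two difficulties remain.

First, $m\triangle m'$ may be large, and we must cover it by few heavy sets. If no pair admits such a cover, duality gives for each pair a distribution $\nu$ on $m\triangle m'$ that puts little mass on the intersection of any large family of monomials. This does not provide a light variable: each variable in the support of $\nu$ may still lie in half of the monomials, a different half for each. But Lemma~\ref{lem:hitting} allows any distribution $w$. We draw a small random sample of monomials, let $w$ be uniform on the sample, and choose the variables after the sample, so that each lies in few sampled monomials.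

Second, to obtain a Boolean function on a subcube we must set one variable of each constraint $T_j$ to $0$. This deletes monomials, and the sample must survive. So the variables set to $0$ must also lie in few sampled monomials, all $k$ of them together; where this fails, $T_j$ itself has a cover by heavy sets.

The parameters depend only on $s_0$:
\[
\kappa=\kappa(s_0),\quad\beta=\frac1{4\kappa},\quad\rho=24\kappa,\quad K=\max\{1,\lfloor\rho\ln s_0\rfloor\},\quad\rho'=16K,
\]
\[
q=\big\lceil4\kappa\,(2\log(s_0+1)+1)\big\rceil .
\]
Here $q$ is the sample size, $\beta$ the fraction of the sample that may contain a separating variable, $K$ the bound on the number of constraints, and $1/\rho$, $1/\rho'$ the two thresholds of heaviness. The proof uses $\beta\rho=6$, $\beta q\ge2\log(s_0+1)+1$, $K/\rho'=1/16$ and $\rho,\rho'\ge1$.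

\begin{lemma}[Covering lemma]\label{lem:covering}
Let $Q=(U;T_1,\dots,T_k;p)$ be a state with $1\le s=s(Q)\le s_0$ and $k\le K$, and let $P=P(Q)$ and $N=(2s)^{q+1}$. At least one of the following holds.
\begin{itemize}
\item[(a)] For some $j$, the constraint $T_j$ is a union of at most $N$ sets that are $(1/\rho')$-heavy in $Q$.
\item[(b)] For some distinct $m,m'\in P\cup\{\emptyset\}$, the set $m\triangle m'$ is a union of at most $N$ sets that are $(1/\rho)$-heavy in $Q$.
\end{itemize}
\end{lemma}

We use the minimax theorem for finite zero-sum games: for a real matrix $[A(\xi,\zeta)]$ with finitely many rows $\xi$ and columns $\zeta$,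
\[
\max_\mu\min_\zeta\mathbb E_{\xi\sim\mu}A(\xi,\zeta)=\min_\nu\max_\xi\mathbb E_{\zeta\sim\nu}A(\xi,\zeta),
\]
where $\mu$ and $\nu$ range over distributions on the rows and on the columns.

\begin{proof}
A \emph{target} $\tau$ is either a \emph{pair target}, an unordered pair $\{m,m'\}$ of distinct elements of $P\cup\{\emptyset\}$, with $V_\tau=m\triangle m'$ and $\rho_\tau=\rho$, or a \emph{constraint target}, an index $j\in[k]$, with $V_\tau=T_j$ and $\rho_\tau=\rho'$. Every $V_\tau$ is a nonempty subset of $[n]\setminus U$. A family $\mathcal F\subseteq P$ is \emph{$\tau$-large} if $|\mathcal F|\ge s/\rho_\tau$; such a family is nonempty, and $P$ is one. Write $\bigcap\mathcal F$ for the intersection of its members. Every nonempty subset of $\bigcap\mathcal F$ is $(1/\rho_\tau)$-heavy. Put $\delta=\frac12(2s)^{-q}$, so that $N=s/\delta$.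

\emph{Step 1: the game.} Fix $\tau$. Apply the minimax theorem with the $\tau$-large families $\mathcal F$ as rows, the elements $i\in V_\tau$ as columns, and entries $[i\in\bigcap\mathcal F]$. According to whether the value is at least $\delta$ or not, one of the following holds.
\begin{itemize}
\item[(I)] There is a distribution on $\tau$-large families such that $\Pr[i\in\bigcap\mathcal F]\ge\delta$ for every $i\in V_\tau$.
\item[(II)] There is a distribution $\nu_\tau$ on $V_\tau$ with $\nu_\tau(V_\tau\cap\bigcap\mathcal F)<\delta$ for every $\tau$-large $\mathcal F$.
\end{itemize}

\emph{Step 2: alternative} (I) \emph{gives a cover.} Suppose that (I) holds for some $\tau$, and draw $N$ families independently. A given $i\in V_\tau$ lies in none of the $N$ intersections with probability at most $(1-\delta)^N\le e^{-\delta N}=e^{-s}$. A union bound over $V_\tau$ would bring in $n$. But $i\in\bigcap\mathcal F$ holds exactly if $\mathcal F\subseteq\{m\in P:i\in m\}$, so the event depends on $i$ only through the set $\{m\in P:i\in m\}$, which has at most $2^s$ possible values. Since $2^se^{-s}<1$, some $N$ intersections cover $V_\tau$. The nonempty sets among the $V_\tau\cap\bigcap\mathcal F$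 give (a) or (b).

From now on assume that (II) holds for every target. We derive a contradiction.

\emph{Step 3: filtering by a random sample.} Draw $m_1,\dots,m_q$ independently and uniformly from $P$. For each $\tau$ we look for an element of $V_\tau$ outside most of the $m_t$, by discarding in turn the elements of $m_1,m_2,\dots$ whenever enough mass is left. Put $E^\tau_0=V_\tau$. For $t=1,\dots,q$:
\begin{itemize}
\item if $\nu_\tau(E^\tau_{t-1}\setminus m_t)\ge\frac1{2s}\,\nu_\tau(E^\tau_{t-1})$, put $E^\tau_t=E^\tau_{t-1}\setminus m_t$;
\item otherwise put $E^\tau_t=E^\tau_{t-1}$ and call step $t$ a \emph{skip} of $\tau$.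
\end{itemize}
Then $\nu_\tau(E^\tau_t)\ge(2s)^{-t}$, so $E^\tau_q\ne\emptyset$, and
\begin{equation}\label{eq:skip}
\text{if }i\in E^\tau_q\text{ and }i\in m_t,\text{ then step }t\text{ is a skip of }\tau.
\end{equation}
We claim that, given $m_1,\dots,m_{t-1}$, step $t$ is a skip of $\tau$ with probability less than $1/\rho_\tau$. The set $E=E^\tau_{t-1}$ is determined by these monomials. Let $\mathcal K=\{m\in P:\nu_\tau(E\setminus m)<\frac1{2s}\nu_\tau(E)\}$; step $t$ is a skip exactly if $m_t\in\mathcal K$. Suppose that $\mathcal K$ is $\tau$-large. Then
\[
\nu_\tau\Big(E\setminus\bigcap\mathcal K\Big)\le\sum_{m\in\mathcal K}\nu_\tau(E\setminus m)<\frac{|\mathcal K|}{2s}\,\nu_\tau(E)\le\frac12\,\nu_\tau(E),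
\]
so $\nu_\tau(V_\tau\cap\bigcap\mathcal K)>\frac12\nu_\tau(E)\ge\frac12(2s)^{-q}=\delta$, against (II). (This computation dictates the threshold $1/(2s)$ and the value of $\delta$.) Hence $|\mathcal K|<s/\rho_\tau$, and the claim follows because $m_t$ is uniform on $P$ and independent of the earlier draws.

\emph{Step 4: few skips.} For pair targets we need a bound for each of them simultaneously. Let $a=\lfloor\beta q\rfloor+1>\beta q$. For fixed steps $t_1<\dots<t_a$, conditioning on the draws before $t_a$, then before $t_{a-1}$, and so on, shows that all of them are skips of $\tau$ with probability at most $\rho^{-a}$. Using $\binom qa\le(eq/a)^a$ and $e/6<1/2$, the probability that $\tau$ has more than $\beta q$ skips is at most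
\[
\binom qa\rho^{-a}\le\Big(\frac{eq}{a\rho}\Big)^a\le\Big(\frac{e}{\beta\rho}\Big)^a\le2^{-a}\le2^{-\beta q}\le\frac1{2(s_0+1)^2}.
\]
There are $s(s+1)/2$ pair targets, so with probability at least $3/4$ each of them has at most $\beta q$ skips. For constraint targets we need a bound on the total. The expected total number of skips of the $k$ constraint targets is at most $kq/\rho'\le q/16$, so by Markov's inequality the total is at most $q/4$ with probability at least $3/4$. Fix an outcome in which both events hold, and choose $i_\tau\in E^\tau_q$ for each target $\tau$.

\emph{Step 5: the restriction.} Let $Z_0$ be the set of the $i_\tau$ for constraint targets, $W$ the set of the $i_\tau$ for pair targets, and $I=W\setminus Z_0$. Set the variables in $Z_0$ to $0$, leave those in $I$ free, and set all others, among them those in $U$, to $1$. Every point of this subcube contains $U$ and misses an element of each $T_j$, so it lies in $\operatorname{Dom}(Q)$. Hence the restriction of $p$ represents a Boolean function $g:\{0,1\}^I\to\{0,1\}$. Let $P'=\{m\in P:m\cap Z_0=\emptyset\}$. Monomials in $P\setminus P'$ vanish, and $m\in P'$ becomes its trace $m\cap I$. For distinct $m,m'\in P'\cup\{\emptyset\}$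 the element $i_{\{m,m'\}}$ lies in $W$ and in $m\triangle m'\subseteq m\cup m'$, which is disjoint from $Z_0$; so it lies in $I$ and the two traces differ. Thus the traces of the members of $P'$ are nonempty and distinct, nothing cancels, and they are exactly the nonconstant monomials of $g$.

Let $J=\{t\in[q]:m_t\in P'\}$. If $t\notin J$, then $m_t$ contains $i_\tau$ for a constraint target $\tau$, and step $t$ is a skip of $\tau$ by \eqref{eq:skip}. So $|J|\ge3q/4>0$, and $g$ is nonconstant with at most $s_0$ nonconstant monomials. Let $w$ be the law of $m_t\cap I$ for $t$ uniform in $J$. Every $i\in I$ is $i_\tau$ for a pair target $\tau$, so by \eqref{eq:skip} it lies in $m_t$ for at most $\beta q$ indices $t$, and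
\[
w(\{m:i\in m\})\le\frac{\beta q}{3q/4}=\frac1{3\kappa}<\frac1{\kappa(s_0)} .
\]
This contradicts Lemma~\ref{lem:hitting}.
\end{proof}

\begin{remark}\label{rem:k}
The proof uses $f$ only through the fact that $p$ is $\{0,1\}$-valued on $\operatorname{Dom}(Q)$, and it uses $k\le K$ only in Step~4. At this level of generality a bound on $k$ is necessary. Let $U=\emptyset$, $p=x_1+\dots+x_s$, $s_0=s$, and let the constraints be all pairs $\{i,i'\}\subseteq[s]$. Then $p$ is $\{0,1\}$-valued on the domain, and a nonempty set lies in at most one monomial. For $s>\max\{\rho,\rho'\}$ there are no heavy sets, so (a) and (b) both fail.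
\end{remark}

\section{The tree: proof of Theorem~\ref{thm:main}}\label{sec:tree}

A constant function has $D^\wedge(f)=0$, so let $f$ be nonconstant, with the notation and parameters of Sections~\ref{sec:states} and~\ref{sec:covering}. The tree works in rounds and maintains a state $Q$ that is determined by the answers so far and satisfies $x\in\operatorname{Dom}(Q)$ for the input $x$. It starts with the initial state. If $s(Q)=0$, it outputs the constant value of $f$ on $\operatorname{Dom}(Q)$. Otherwise it performs the following round, which needs $k\le K$; we verify this below.

\emph{The list.} The list is built without queries, by following the hypothetical course in which every answer is $1$. Put $R_0=Q$. Given $R_b$ with $s(R_b)\ge1$, apply Lemma~\ref{lem:covering} to $R_b$ and fix one of its conclusions. This yields a set $V_b$, a constraint of $R_b$ in case (a) and a set $m\triangle m'$ in case (b), and at most $(2s_0)^{q+1}$ sets that are heavy in $R_b$ and have union $V_b$. These sets form \emph{segment $b$}, of \emph{type} (a) or (b). If $V_b$ contains a constraint of $R_b$, which is always so for type (a), the list ends with this segment. Otherwise the type is (b),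 and we let $R_{b+1}$ be the $1$-update of $R_b$ by $V_b$; it has $k$ constraints and $s(R_{b+1})\le s(R_b)-1$. If $s(R_{b+1})=0$, the list ends as well. Segment $b$ exists only if $1\le s(R_b)\le s_0-b$, so there are at most $s_0$ segments. Concatenate them to $S_1,\dots,S_M$, where $M\le s_0(2s_0)^{q+1}$. If $x$ contains $V_0,\dots,V_{b-1}$ and $R_b$ is defined, then $x\in\operatorname{Dom}(R_b)$, by the description of the domain of a $1$-update.

\emph{Binary search.} The statement $x\supseteq S_1\cup\dots\cup S_l$ is one query, and if it holds for $l$, it holds for all smaller $l$. So $\lceil\log(M+1)\rceil$ queries find the largest $l\in\{0,\dots,M\}$ for which it holds.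

Suppose $l=M$, and let $b$ be the last segment; then $x\in\operatorname{Dom}(R_b)$ and $x\supseteq V_b$. If $V_b$ contains a constraint of $R_b$, this is impossible, and the leaf is labeled arbitrarily. Otherwise $x\in\operatorname{Dom}(R_{b+1})$ with $s(R_{b+1})=0$, and the tree outputs the constant value of $f$ there.

Suppose $l<M$, and let $S_{l+1}$ belong to segment $b$. All earlier segments are contained in $x$, so $x\in\operatorname{Dom}(R_b)$. Since $x$ contains $S_1\cup\dots\cup S_l$ but not $S_1\cup\dots\cup S_{l+1}$, we have $x\not\supseteq S_{l+1}$. The new state is the $0$-update of $R_b$ by $S_{l+1}$, and $s(R_b)\le s(Q)$.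
\begin{itemize}
\item Type (b): $S_{l+1}$ is added, $k$ grows by $1$, and the new $s$ is at most $(1-1/\rho)\,s(Q)$.
\item Type (a): $V_b$ is a constraint of $R_b$ and $S_{l+1}\subseteq V_b$ replaces it, $k$ is unchanged, and the new $s$ is at most $(1-1/\rho')\,s(Q)$.
\end{itemize}

\emph{The number of constraints.} At any time $k$ is the number of rounds so far that ended with type (b), and $s$ never increases. So $s\le s_0(1-1/\rho)^k\le s_0e^{-k/\rho}$. At the start of a round $s\ge1$, hence $k\le\rho\ln s_0$ and $k\le K$. This is the reason for two thresholds and for the replacement in type (a). The threshold $\rho'$ must grow with $K$; if rounds of type (a) added constraints, the bound on $k$ would be $\rho'\ln s_0=16K\ln s_0$, and the choice of $K$ would be circular.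

\emph{The depth.} Let $\rho_{\max}=\max\{\rho,\rho'\}$. A round that is preceded by $a$ rounds starts with $1\le s\le s_0e^{-a/\rho_{\max}}$, so $a\le\rho_{\max}\ln s_0$. Therefore
\[
D^{\wedge}(f)\le(\rho_{\max}\ln s_0+1)\,\big\lceil\log\big(s_0(2s_0)^{q+1}+1\big)\big\rceil .
\]
Let $\lambda=\log(4s_0)\ge2$. Then $d(s_0)\le\lambda+1\le2\lambda$, and $\ln s_0$, $\log(s_0+1)$, $\log(2s_0)$ are at most $\lambda$. So $\kappa,\rho=O(\lambda^4)$ and $K,\rho',q=O(\lambda^5)$. There are $O(\lambda^6)$ rounds of $O(q\lambda)=O(\lambda^6)$ queries each, and $D^{\wedge}(f)=O(\lambda^{12})$ with an absolute implied constant. Finally $\lambda=2+\log s_0\le2(1+\log(1+r))$. This proves Theorem~\ref{thm:main}. \hfill$\square$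

\section{The exponent is at least $\log_36$}\label{sec:exponent}

In Example~\ref{ex:first} the depth is linear in $\log r$. This is not so in general.

\begin{theorem}\label{thm:exponent}
There are functions $f_k$ on $6^k$ variables, with $r_k=\operatorname{rank}(f_k)\to\infty$, such that $D^{\wedge}(f_k)\ge c\,(\log r_k)^{\log_36}$ for an absolute constant $c>0$.
\end{theorem}

AND queries are useless near the point $0$, so we want a function that is sensitive to all variables at $0$ and yet sparse. Composition raises the number of variables to a power of the arity of the base function, and the logarithm of the sparsity to a power of its degree; we use arity $6$ and degree $3$.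

\begin{proof}
\emph{Lower bound for the depth.} Let $f:\{0,1\}^n\to\{0,1\}$ satisfy $f(0)\ne f(e_i)$ for all $i$. The answers to a query $S$ at $0$ and at $e_i$ differ only if $S=\{i\}$. If $\{i\}$ is not queried on the path followed by $0$, then $e_i$ reaches the same leaf, which is impossible. So all $n$ singletons are queried on this path and $D^{\wedge}(f)\ge n$.

\emph{The base function.} We use the Kushilevitz function reported by Nisan and Wigderson \cite{NW}. On the six points $\infty,0,\dots,4$ let $\mathcal D$ consist of the ten triples $\{\infty,i,i+1\}$ and $\{i,i+1,i+3\}$, $i\in\mathbb Z/5$. Every pair of points lies in exactly two triples. The pair $\{\infty,i\}$ lies in $\{\infty,i-1,i\}$ and $\{\infty,i,i+1\}$. A triple $\{j,j+1,j+3\}$ contains one pair with difference $\pm1$, namely $\{j,j+1\}$, and two with difference $\pm2$, namely $\{j+1,j+3\}$ and $\{j,j+3\}$; as $j$ varies, each of these three runs once through the five pairs with its difference. So a pair with difference $\pm2$ lies in two triples of the second kind, and $\{i,i+1\}$ lies in one triple of each kind. A point lies in five pairs, each in two triples, and each triple through the point contains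 two of these pairs; so every point lies in $5\cdot2/2=5$ triples. Let
\[
h(z)=\sum_iz_i-\sum_{\{i,j\}}z_iz_j+\sum_{B\in\mathcal D}z^B .
\]
At a point with $a$ ones, $h=a-\binom a2+\gamma$, where $\gamma$ is the number of triples inside the set of ones. For $a=0,1,2$ we have $\gamma=0$ and $h=0,1,1$. For $a=3$, $h=\gamma\in\{0,1\}$. For $a=4$, inclusion--exclusion over the two missing points gives $\gamma=10-5-5+2=2$ and $h=4-6+2=0$. For $a=5$, $\gamma=10-5=5$ and $h=5-10+5=0$. For $a=6$, $h=6-15+10=1$. So $h$ is Boolean, $h(0)=0$ and $h(e_i)=1$.

\emph{Composition.} Let $f_0(x)=x$ and $f_{k+1}=h(f_k,\dots,f_k)$ with six copies of $f_k$ on disjoint sets of variables. By induction $f_k(0)=0$ and $f_k(e_i)=1$: at $e_i$ exactly one copy takes the value $1$. So $D^{\wedge}(f_k)\ge6^k$. The coefficient of $x_i$ in $f_k$ is $f_k(e_i)-f_k(0)=1$, so $r_k\ge6^k\to\infty$. Expanding the $6+15+10$ terms of $h$ gives $r_{k+1}\le6r_k+15r_k^2+10r_k^3\le31r_k^3$, and $r_0=1$, so by induction $r_k\le31^{(3^k-1)/2}$. Hence $\log r_k\le\frac52\cdot3^k$ and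
\[
D^{\wedge}(f_k)\ge6^k=(3^k)^{\log_36}\ge\big(\tfrac25\log r_k\big)^{\log_36}.\qedhere
\]
\end{proof}

By Theorems~\ref{thm:main} and~\ref{thm:exponent} the optimal exponent lies between $\log_36\approx1.63$ and $12$. We do not claim that $12$ is optimal.

\section{Communication complexity and semilattices}\label{sec:cc}

Let $H:X\times Y\to\{0,1\}$ with $X,Y$ finite. A deterministic protocol for $H$ is a binary tree in which each internal node belongs to one of two parties and branches on a bit computed from that party's input, and the leaf reached on $(x,y)$ is labeled $H(x,y)$. The least depth of such a tree is $D^{cc}(H)$. The inputs that reach a given leaf form a product set, so the matrix of $H$ is a sum of at most $2^{D^{cc}(H)}$ matrices of rank at most one, one for each leaf labeled $1$. This is the bound $\operatorname{rank}\le2^{D^{cc}(H)}$ of Mehlhorn and Schmidt.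

\begin{corollary}\label{cor:cc}
Let $C$ be as in Theorem~\ref{thm:main}. There is an absolute constant $C'$ such that for all $n$ and all $f:\{0,1\}^n\to\{0,1\}$ with AND-function $F$ and rank $r$,
\[
D^{cc}(F)\le2D^{\wedge}(f)\le2C(1+\log(1+r))^{12},\qquad D^{\wedge}(f)\le C'(1+D^{cc}(F))^{12}.
\]
\end{corollary}

\begin{proof}
The parties run an optimal tree on $x\wedge y$, spending two bits per query as in Section~\ref{sec:intro}; after each query both know the answer. This and Theorem~\ref{thm:main} give the first chain. For the second bound, $r\le2^{D^{cc}(F)}$ gives $1+\log(1+r)\le2+D^{cc}(F)\le2(1+D^{cc}(F))$, so $C'=2^{12}C$ works.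
\end{proof}

A bound free of $n$ survives embeddings into cubes of arbitrary dimension. A \emph{meet-semilattice} is a partially ordered set $L$ in which any two elements $a,b$ have a greatest lower bound $a\wedge b$, so that $u\le a\wedge b$ if and only if $u\le a$ and $u\le b$. The cube $\{0,1\}^n$ is an example, and the next proof places every finite example inside a cube at the cost of one monomial.

\begin{corollary}\label{cor:semilattice}
Let $(L,\wedge)$ be a finite meet-semilattice, $h:L\to\{0,1\}$, and let $r$ be the real rank of the matrix $[h(a\wedge b)]_{a,b\in L}$. Then the deterministic communication complexity of $h(a\wedge b)$ is at most $2C(1+\log(2+r))^{12}$.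
\end{corollary}

\begin{proof}
The matrix $Z(u,a)=[u\le a]$ on $L\times L$ is triangular with ones on the diagonal in any linear order that extends $\le$, so it is invertible. Hence there are unique reals $c_u$ with $h(a)=\sum_{u\le a}c_u$ for all $a$ (M\"obius inversion). Since $h(a\wedge b)=\sum_uc_u[u\le a][u\le b]$, the matrix is $Z^T\operatorname{diag}(c)Z$ and $r=\#\{u:c_u\neq0\}$.

Adjoin a new element $\hat1$ above all of $L$, put $\hat L=L\cup\{\hat1\}$, $h(\hat1)=0$ and $c_{\hat1}=-\sum_{u\in L}c_u$. Then $\hat L$ is a meet-semilattice, $h(a)=\sum_{u\le a}c_u$ holds on $\hat L$, and at most $r+1$ coefficients are nonzero. For $x\in\{0,1\}^{\hat L}$ let $f(x)=h\big(\bigwedge_{y:\,x_y=0}y\big)$, the empty meet being $\hat1$. This is a Boolean function on the whole cube. An element $u$ lies below the meet exactly if $u\le y$ for every $y$ with $x_y=0$, that is, if $x_y=1$ for every $y\not\ge u$. So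
\[
f(x)=\sum_{u\in\hat L}c_u\prod_{y\not\ge u}x_y .
\]
The sets $\{y:y\not\ge u\}$ are distinct for distinct $u$, since $u$ is the least element of the complement, and $\operatorname{rank}(f)\le r+1$. For $a,b\in L$ let $x=\mathbf1-e_a$ and $x'=\mathbf1-e_b$. The zeros of $x\wedge x'$ are at $a$ and $b$, so $f(x\wedge x')=h(a\wedge b)$. Thus $[h(a\wedge b)]$ is a submatrix of $M_F$, a protocol for $F$ restricts to one for $h(a\wedge b)$, and Corollary~\ref{cor:cc} gives the bound.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Column}
\emph{Introduction to Complexity Theory Column 109},
\texttt{https://cseweb.ucsd.edu/\textasciitilde shmcguir/papers/KLMYsigact.pdf}.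

\bibitem{NS}
Nisan and Szegedy, \emph{On the degree of Boolean functions as real polynomials}, Comput. Complexity 4 (1994).

\bibitem{NW}
Nisan and Wigderson, 1995.

\end{thebibliography}
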